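\title{A generic $n\times n$ matrix is a product of $n+1$ circulant and diagonal matrices}

\begin{abstract}
We prove that for every $n\ge 2$ the products of $n+1$ alternately circulant and diagonal matrices fill a nonempty Zariski-open subset of $\mathbb C^{n\times n}$. This confirms a conjecture, and $n+1$ is the smallest number of factors that a parameter count allows. The proof finds a point where the product map is a submersion: letting the circulant factors tend to the identity turns the problem into an additive one, and letting the diagonal factors become very unbalanced splits it into blocks that are solved by hand. We also determine the dimension of the set of products of $r\le n+1$ factors, show that $2n+1$ factors suffice for every invertible matrix and $4n+1$ for every matrix, and show that the real analogue fails for $n=2$.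
\end{abstract}

\section{Introduction}

Fix $n\ge2$ and index rows and columns by $\mathbb Z_n=\{0,\dots,n-1\}$. Let $S$ be the cyclic shift matrix, with $S_{s,s+1}=1$ for all $s$ and all other entries $0$. A matrix is \emph{circulant} if it has the form $C=\sum_{k=0}^{n-1}c_kS^k$, that is, $C_{su}=c_{u-s}$: each row is the row above it shifted cyclically one step to the right. The circulant matrices form a commutative algebra $\mathcal C$ of dimension $n$, and so do the diagonal matrices $\mathcal D$. It is known that every matrix in $\mathbb C^{n\times n}$ is a product of circulant and diagonal matrices, and that a generic matrix is such a product with at most $2n-1$ factors. How many factors does a generic matrix really need?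

Adjacent factors of the same type merge, so only alternating products matter. For $r\ge1$ let $\mathcal P^C_r$ (respectively $\mathcal P^D_r$) be the set of products of $r$ factors that are alternately circulant and diagonal, the first being circulant (respectively diagonal). Appending the factor $I$ shows that these sets grow with $r$, so every product of at most $r$ circulant and diagonal matrices lies in $\mathcal P^C_r\cup\mathcal P^D_r$.

A product of $r$ factors has $rn$ parameters. Multiplying the factors by scalars with product $1$ does not change it, so $r-1$ parameters are wasted and at most $r(n-1)+1$ remain. This is less than $n^2$ for $r\le n$ and equal to $n^2$ for $r=n+1$. If nothing else is wasted, $n+1$ factors suffice. This is the conjecture posed in \cite{factoring}.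

\medskip
\noindent\textbf{Conjecture.} \emph{There is an open dense set $G\subset\mathbb C^{n\times n}$, whose complement has Lebesgue measure zero, such that every $A\in G$ is a product $A=B_1B_2\cdots B_{n+1}$ with $B_i$ circulant for odd $i$ and diagonal for even $i$.}
\medskip

We prove the conjecture for every $n\ge2$.

\begin{theorem}\label{thm:main}
For all $n\ge2$, the set $\mathcal P^C_{n+1}$ contains a nonempty Zariski-open subset $G\subset\mathbb C^{n\times n}$. In particular $G$ is open and dense, and its complement has Lebesgue measure zero. The same holds for $\mathcal P^D_{n+1}$.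
\end{theorem}

\begin{theorem}\label{thm:more}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] For $1\le r\le n+1$ the Zariski closures of $\mathcal P^C_r$ and $\mathcal P^D_r$ have dimension exactly $r(n-1)+1$. For $r\le n$ they are proper subvarieties, of measure zero, so the number $n+1$ is optimal. For $A$ in a nonempty Zariski-open set, there are only finitely many factorizations of $A$ into $n+1$ alternating factors, up to rescaling the factors by scalars with product $1$.
\item[(b)] Every invertible matrix lies in $\mathcal P^C_{2n+1}\cap\mathcal P^D_{2n+1}$, and every matrix lies in $\mathcal P^C_{4n+1}\cap\mathcal P^D_{4n+1}$.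
\item[(c)] For either alternation, the products of $n+1$ real factors form a set with nonempty interior in $\mathbb R^{n\times n}$. This set need not be dense: for $n=2$ the real analogue of the conjecture fails.
\end{enumerate}
\end{theorem}

\begin{example}\label{ex:two}
Let $n=2$. A product in $\mathcal P^D_3$ has the form
\[
A=\begin{pmatrix}x_0&0\\0&x_1\end{pmatrix}\begin{pmatrix}\alpha&\beta\\ \beta&\alpha\end{pmatrix}\begin{pmatrix}y_0&0\\0&y_1\end{pmatrix}
=\begin{pmatrix}x_0\alpha y_0&x_0\beta y_1\\ x_1\beta y_0&x_1\alpha y_1\end{pmatrix},
\]
so with $\pi=x_0x_1y_0y_1$,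
\begin{equation}\label{eq:two}
A_{00}A_{11}=\pi\alpha^2,\qquad A_{01}A_{10}=\pi\beta^2 .
\end{equation}
Suppose that all entries of $A$ are nonzero. In any factorization all six parameters are nonzero, and after rescaling $x_0=\beta=1$. Then $\alpha^2=A_{00}A_{11}/(A_{01}A_{10})$ by \eqref{eq:two}, and three of the entries force $y_0=A_{00}/\alpha$, $y_1=A_{01}$, $x_1=A_{10}\alpha/A_{00}$. Conversely, for either root $\alpha$ these values give $x_1\alpha y_1=A_{11}$. So $A$ has exactly two factorizations up to rescaling. An exceptional set cannot be avoided: if $A_{00},A_{01},A_{11}$ are nonzero then all parameters are nonzero, hence $A_{10}\ne0$, so an upper triangular matrix with three nonzero entries is not in $\mathcal P^D_3$. The square root is what fails over $\mathbb R$.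
\end{example}

The proof for general $n$ is not a formula. It suffices to find one point where the differential of the product map is onto (Section~\ref{sec:diff}). Section~\ref{sec:three} finds it for $n=3$, where both limits of the method appear, and Sections~\ref{sec:eps} and~\ref{sec:blocks} carry them out for all $n$. Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{Fourier symmetry and standard facts}\label{sec:tools}

We identify $a\in\mathbb C^n$ with $\operatorname{diag}(a)\in\mathcal D$ and write $[Y,Z]=YZ-ZY$. Let $\omega=e^{2\pi i/n}$, and let $F$ be the Fourier matrix $F_{jk}=\omega^{jk}/\sqrt n$.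

\begin{lemma}\label{lem:fourier}
We have $F\mathcal DF^{-1}=\mathcal C$ and $F\mathcal CF^{-1}=\mathcal D$. Hence $\mathcal P^C_r=F\mathcal P^D_rF^{-1}$ for all $r$.
\end{lemma}

\begin{proof}
Let $\Omega=\operatorname{diag}(\omega^k)_k$. Since $(SF)_{sk}=F_{s+1,k}=F_{sk}\omega^k$, we have $F^{-1}SF=\Omega$. The diagonal entries of $\Omega$ are distinct, so $I,\Omega,\dots,\Omega^{n-1}$ span $\mathcal D$, and $F^{-1}\mathcal CF=\mathcal D$. Next, $(F^2)_{jk}=\frac1n\sum_l\omega^{l(j+k)}$ is $1$ if $k=-j$ and $0$ otherwise, so $F^2$ is a permutation matrix and $F\mathcal CF^{-1}=F^2\mathcal DF^{-2}=\mathcal D$. Conjugating a product factor by factor gives the last claim.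
\end{proof}

Conjugation by $F$ is a linear automorphism of $\mathbb C^{n\times n}$ that matches the factorizations of one alternation with those of the other. Over $\mathbb C$ we may therefore work with products that begin with a diagonal factor.

A subset of $\mathbb C^N$ is \emph{Zariski closed} if it is the common zero set of some polynomials, and \emph{Zariski open} if its complement is Zariski closed. A proper Zariski-closed set lies in the zero set of a nonzero polynomial, so it is closed, has measure zero and has empty interior. The space $\mathbb C^N$ is irreducible: it is not a finite union of proper Zariski-closed sets. We use the following facts about a polynomial map $\Phi:\mathbb C^M\to\mathbb C^N$.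
\begin{enumerate}
\item[(F1)] \emph{Submersion theorem.} If $d\Phi_x$ is onto, the image of $\Phi$ contains a neighborhood of $\Phi(x)$. The same holds for polynomial maps $\mathbb R^M\to\mathbb R^N$.
\item[(F2)] \emph{Chevalley's theorem.} The image of $\Phi$ is constructible: a finite union of sets $U\cap Z$ with $U$ Zariski open and $Z$ Zariski closed.
\item[(F3)] The Zariski closure of the image has dimension $\max_x\operatorname{rank}d\Phi_x$.
\item[(F4)] If the image is Zariski dense, then for $y$ in some nonempty Zariski-open set every irreducible component of $\Phi^{-1}(y)$ has dimension $M-N$.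
\end{enumerate}
Both limits in the proof rest on one elementary fact.
\begin{enumerate}
\item[(F5)] If finitely many vectors in $\mathbb C^N$ depend on a parameter and converge to a spanning family, then they span $\mathbb C^N$ when the parameter is close to its limit, because some $N\times N$ minor has a nonzero limit. In particular, linear maps that converge to a bijection are eventually bijective.
\end{enumerate}

\section{The differential of the product map}\label{sec:diff}

Put $\mathcal A_i=\mathcal D$ for even $i$ and $\mathcal A_i=\mathcal C$ for odd $i$, and let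
\[
\Phi_r:\mathcal A_0\times\dots\times\mathcal A_{r-1}\to\mathbb C^{n\times n},\qquad \Phi_r(B_0,\dots,B_{r-1})=B_0B_1\cdots B_{r-1}.
\]
Its image is $\mathcal P^D_r$.

\begin{lemma}\label{lem:tangent}
Let $B=(B_0,\dots,B_{r-1})$ with all $B_i$ invertible. Put $A=\Phi_r(B)$, $P_0=I$ and $P_i=B_0\cdots B_{i-1}$. Then
\begin{equation}\label{eq:tangent}
(\operatorname{im}d(\Phi_r)_B)\,A^{-1}=\sum_{i=0}^{r-1}P_i\mathcal A_iP_i^{-1}.
\end{equation}
\end{lemma}

\begin{proof}
The derivative in the direction $H\in\mathcal A_i$ is $P_iHB_{i+1}\cdots B_{r-1}$. Multiplying on the right by $A^{-1}=B_{r-1}^{-1}\cdots B_i^{-1}P_i^{-1}$ gives $P_i(HB_i^{-1})P_i^{-1}$. By the Cayley--Hamilton theorem $B_i^{-1}$ is a polynomial in $B_i$, so it lies in the algebra $\mathcal A_i$, and $H\mapsto HB_i^{-1}$ is a bijection of $\mathcal A_i$.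
\end{proof}

\begin{proposition}\label{prop:rank}
There are invertible $B_0\in\mathcal A_0,\dots,B_n\in\mathcal A_n$ with $\sum_{i=0}^nP_i\mathcal A_iP_i^{-1}=\mathbb C^{n\times n}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:rank}]
By Lemma~\ref{lem:tangent} and (F1), $\mathcal P^D_{n+1}$ has nonempty interior, so it lies in no proper Zariski-closed set. By (F2) it is a finite union of nonempty sets $U_j\cap Z_j$. If every $Z_j$ were proper, $\bigcup_jZ_j$ would be a proper Zariski-closed set containing $\mathcal P^D_{n+1}$. So some $Z_j$ is the whole space, and $G=U_j$ is the required set. For $\mathcal P^C_{n+1}$ take $FGF^{-1}$, by Lemma~\ref{lem:fourier}.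
\end{proof}

The step from one interior point to almost every matrix uses (F2), and with it the complex field; Theorem~\ref{thm:more}(c) shows that this step fails over $\mathbb R$.

The $n+1$ summands in Proposition~\ref{prop:rank} have dimension $n$ and all contain $I$, so their sum has dimension at most $(n+1)(n-1)+1=n^2$. There is no slack: modulo $I$ the sum must be direct. The obvious point $B_i=I$ gives only $\mathcal C+\mathcal D$, of dimension $2n-1$, while at a general point the products $P_i$ are full matrices and the rank is hard to compute. We look for a point between these extremes.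

\section{The case $n=3$}\label{sec:three}

Let $X=S+S^2$, the matrix with zero diagonal and all other entries $1$, and let $Z=I+\varepsilon X$ with $\varepsilon>0$ small. Take $B_0=I$, $B_1=Z$, $B_2=E$, $B_3=Z$ with $E$ invertible diagonal. The space \eqref{eq:tangent} is
\[
\mathcal D+\mathcal C+Z\mathcal DZ^{-1}+ZE\,\mathcal C\,E^{-1}Z^{-1}.
\]

\emph{First limit: $\varepsilon\to0$.} At $\varepsilon=0$ the two copies of $\mathcal D$ coincide and the dimension drops to at most $7$. But for $\varepsilon>0$ the space contains the difference quotients $\varepsilon^{-1}(ZaZ^{-1}-a)$, $a\in\mathcal D$, which tend to $[X,a]$. By (F5) it suffices that $\mathcal D$, the matrices $S,S^2,ES E^{-1},ES^2E^{-1}$ and the commutators $[X,a]$ span $\mathbb C^{3\times3}$. All but $\mathcal D$ have zero diagonal, so they must span the $6$-dimensional space of matrices with zero diagonal.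

\emph{Second limit: $E=\operatorname{diag}(1,1,t^2)$, $t\to\infty$.} Since $[X,I]=0$ we may assume $a_0+a_1+a_2=0$. Then there are six parameters, and we must show that the map sending $(a,b,c)$ to $t\,(b_1S+b_2S^2+[X,a])+E(c_1S+c_2S^2)E^{-1}$, that is, to
\[
t\begin{pmatrix}0&b_1+a_1-a_0&b_2+a_2-a_0\\ b_2+a_0-a_1&0&b_1+a_2-a_1\\ b_1+a_0-a_2&b_2+a_1-a_2&0\end{pmatrix}
+\begin{pmatrix}0&c_1&t^{-2}c_2\\ c_2&0&t^{-2}c_1\\ t^2c_1&t^2c_2&0\end{pmatrix},
\]
is bijective. (The factor $t$ in front is harmless; it only rescales $a$ and $b$.) In rows $0$ and $1$ the first term dominates, and in row $2$ the second. Divide rows $0,1$ by $t$ and row $2$ by $t^2$, and let $t\to\infty$. In the limit, rows $0,1$ are those of the first matrix and row $2$ is $(c_1,c_2,0)$. By (F5) it suffices that the limit map is injective. If the limit vanishes, then $c=0$ and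
\[
a_0-a_1=b_1=a_1-a_2,\qquad a_0-a_2=b_2=a_1-a_0 .
\]
So the cyclic differences $a_0-a_1$, $a_1-a_2$, $a_2-a_0$ are equal. Their sum is $0$, so they vanish; then $a=0$ and $b=0$. This proves Proposition~\ref{prop:rank} for $n=3$: choose $t$ large, then $\varepsilon$ small.

The pattern is that a circulant factor followed by a diagonal factor supplies two rows, and a final unpaired circulant supplies one row. For $n\ge4$ the first limit goes through unchanged, but the division into rows needs a correction.

\section{Circulant factors near the identity}\label{sec:eps}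

Let $q=\lfloor n/2\rfloor$ and $m=\lceil n/2\rceil$, so that $m+q=n$. Among $B_1,\dots,B_n$ there are $m$ circulant and $q$ diagonal factors. Let $\mathcal O$ be the space of matrices with zero diagonal, $\mathcal C_0=\operatorname{span}\{S,\dots,S^{n-1}\}$, and $X=S+\dots+S^{n-1}$, so that $X_{su}=1$ for all $s\ne u$.

\begin{proposition}\label{prop:additive}
There are invertible real diagonal matrices $E_0,\dots,E_{m-1}$ such that
\begin{equation}\label{eq:additive}
\mathcal O=\sum_{i=0}^{m-1}E_i\mathcal C_0E_i^{-1}+\sum_{i=0}^{q-1}\,[E_iXE_i^{-1},\mathcal D].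
\end{equation}
\end{proposition}

The right side has $n$ summands of dimension at most $n-1$, and $\dim\mathcal O=n(n-1)$, so again there is no slack. No coefficient of $X$ may be dropped: without the term $S^k$ all commutators would vanish at the $n$ positions $(s,s+k)$, and the $m<n$ matrices $E_iS^kE_i^{-1}$ alone could not fill them.

\begin{proof}[Proof of Proposition~\ref{prop:rank} from Proposition~\ref{prop:additive}]
We choose the diagonal factors so that their partial products are the $E_i$. Put $E_m=I$ (needed only for even $n$) and, for $\varepsilon>0$ so small that $I+\varepsilon X$ is invertible,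
\[
B_0=E_0,\qquad B_{2i+1}=I+\varepsilon X\ \ (0\le i<m),\qquad B_{2i+2}=E_i^{-1}E_{i+1}\ \ (0\le i<q).
\]
Let $Y_i=E_iXE_i^{-1}$, $Z_i=E_i(I+\varepsilon X)E_i^{-1}=I+\varepsilon Y_i$, and $Q_i=Z_0\cdots Z_{i-1}$ with $Q_0=I$. The products telescope:
\[
P_{2i+1}=Q_iE_i\quad(0\le i<m),\qquad P_{2i+2}=Q_iE_i(I+\varepsilon X)=Q_{i+1}E_i\quad(0\le i<q).
\]
Since $E_i\mathcal DE_i^{-1}=\mathcal D$, the sum $T_\varepsilon=\sum_{i=0}^nP_i\mathcal A_iP_i^{-1}$ contains $\mathcal D$ and each $Q_{i+1}\mathcal DQ_{i+1}^{-1}$. So it contains, for $1\le k\le n-1$ and $a$ in a fixed basis of $\mathcal D$, the matrices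
\[
a,\qquad Q_iE_iS^kE_i^{-1}Q_i^{-1}\ \ (i<m),\qquad \varepsilon^{-1}\bigl(Q_{i+1}aQ_{i+1}^{-1}-a\bigr)\ \ (i<q).
\]
Write $\Sigma_i=Y_0+\dots+Y_i$. Then $Q_{i+1}=I+\varepsilon\Sigma_i+O(\varepsilon^2)$ and $Q_{i+1}^{-1}=I-\varepsilon\Sigma_i+O(\varepsilon^2)$, so as $\varepsilon\to0$ these matrices converge to
\[
a,\qquad E_iS^kE_i^{-1},\qquad [\Sigma_i,a].
\]
The span of the limits contains $[Y_0,a]=[\Sigma_0,a]$ and $[Y_i,a]=[\Sigma_i,a]-[\Sigma_{i-1},a]$ for $1\le i<q$. By \eqref{eq:additive} it contains $\mathcal D+\mathcal O=\mathbb C^{n\times n}$. By (F5), $T_\varepsilon=\mathbb C^{n\times n}$ for small $\varepsilon>0$.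
\end{proof}

\section{Dividing the off-diagonal positions}\label{sec:blocks}

We prove Proposition~\ref{prop:additive}. Let $\mathcal E$ be the set of \emph{positions} $(s,u)$ with $s\ne u$ in $\mathbb Z_n$, so that $\mathcal O=\mathbb C^{\mathcal E}$.

\subsection{The equation in coordinates}

Let $W=\mathbb C^{n-1}$ with coordinates $b_k$, $k\in\mathbb Z_n\setminus\{0\}$, and let $V=\{(a,b)\in\mathbb C^n\times W:\sum_sa_s=0\}$, of dimension $2(n-1)$. Define linear maps to $\mathbb C^{\mathcal E}$ by
\[
\lambda(a,b)(s,u)=b_{u-s}+a_u-a_s\quad\text{on }V,\qquad \mu(b)(s,u)=b_{u-s}\quad\text{on }W.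
\]
Let $E=\operatorname{diag}(t^{w(s)})_s$ with $t>0$ and $w:\mathbb Z_n\to\mathbb R$. Conjugation by $E$ multiplies the $(s,u)$ entry by $t^{w(s)-w(u)}$, and $[Y,a]_{su}=Y_{su}(a_u-a_s)$. Since $X_{su}=1$ on $\mathcal E$,
\[
\Bigl(E\bigl(\textstyle\sum_kb_kS^k\bigr)E^{-1}+[EXE^{-1},a]\Bigr)_{su}=t^{w(s)-w(u)}\,\lambda(a,b)(s,u)\qquad(s\ne u),
\]
and the diagonal entries vanish. Subtracting a multiple of $I$ from $a$ does not change the commutator, so the normalization $\sum_sa_s=0$ loses nothing.

Group the summands of \eqref{eq:additive} by $i$ into \emph{blocks}: $(V_i,\lambda_i)=(V,\lambda)$ for $0\le i<q$, and $(V_q,\lambda_q)=(W,\mu)$ if $n$ is odd. Given weights $w_i:\mathbb Z_n\to\mathbb R$ and constants $\xi_i\in\mathbb R$, put $E_i=\operatorname{diag}(t^{w_i(s)})_s$ and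
\[
v_i(s,u)=\xi_i+w_i(s)-w_i(u).
\]
The right side of \eqref{eq:additive} is the image of
\[
\Psi_t:\bigoplus_{i<m}V_i\to\mathbb C^{\mathcal E},\qquad \Psi_t(\rho)(e)=\sum_{i<m}t^{v_i(e)}\lambda_i(\rho_i)(e),
\]
since the factors $t^{\xi_i}$ only rescale the $\rho_i$. In $\Psi_t$ every block contributes to every position. For large $t$ only the largest exponent at each position matters. We say that block $i$ \emph{wins} the position $e$ if $v_i(e)>v_j(e)$ for all $j\ne i$.

\begin{lemma}\label{lem:dominant}
Suppose that every position $e$ is won by some block $i(e)$, and let $R_i=\{e:i(e)=i\}$. If $\rho_i\mapsto\lambda_i(\rho_i)|_{R_i}$ is a bijection $V_i\to\mathbb C^{R_i}$ for every $i<m$, then $\Psi_t$ is bijective for all large $t$, and \eqref{eq:additive} holds.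
\end{lemma}

\begin{proof}
Dividing coordinate $e$ by $t^{v_{i(e)}(e)}$ does not affect bijectivity and turns it into
\[
\lambda_{i(e)}(\rho_{i(e)})(e)+\sum_{j\ne i(e)}t^{v_j(e)-v_{i(e)}(e)}\lambda_j(\rho_j)(e).
\]
The exponents are negative, so as $t\to\infty$ the rescaled maps converge to the direct sum of the maps $V_i\to\mathbb C^{R_i}$, which is bijective. Apply (F5).
\end{proof}

Two demands must now be met by one partition of $\mathcal E$: each $R_i$ must make its block bijective, and the partition must come from weights.

\subsection{Sets on which a block is bijective}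

For the block $(W,\mu)$ any row $p$ serves: it contains exactly one position $(p,p+k)$ for each $k\ne0$, so $\mu(b)$ restricted to it lists the coordinates of $b$. For the block $(V,\lambda)$ two consecutive rows serve, and we will need the freedom to move one position along its cyclic diagonal.

\begin{lemma}\label{lem:rows}
Let $p,y\in\mathbb Z_n$ with $y\ne p+1$, and let
\[
R=\{(p,u):u\ne p,\,p+1\}\cup\{(p+1,u):u\ne p+1\}\cup\{(y,y+1)\}.
\]
Then $(a,b)\mapsto\lambda(a,b)|_R$ is a bijection $V\to\mathbb C^R$.
\end{lemma}

For $y=p$ the set $R$ consists of rows $p$ and $p+1$. The value $y=p+1$ is excluded because $(p+1,p+2)$ is already in the second set, and $R$ would be too small.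

\begin{proof}
The position $(y,y+1)$ is either $(p,p+1)$ or lies outside rows $p$ and $p+1$, so the union is disjoint and $|R|=(n-2)+(n-1)+1=\dim V$. It suffices to prove injectivity. Let $\lambda(a,b)|_R=0$, that is, $b_{u-s}=a_s-a_u$ for all $(s,u)\in R$. Two positions of $R$ with the same $u-s$ give an equation free of $b$, and these equations are best written in terms of $f(x)=a_x-a_{x+1}$.

For $k\ne0,1$, both $(p,p+k)$ and $(p+1,p+1+k)$ lie in $R$, so $a_p-a_{p+k}=b_k=a_{p+1}-a_{p+1+k}$, that is, $f(p)=f(p+k)$. Hence $f(x)=f(p)$ for all $x\ne p+1$. For $k=1$, both $(y,y+1)$ and $(p+1,p+2)$ lie in $R$, so $f(y)=b_1=f(p+1)$. Since $y\ne p+1$ we have $f(y)=f(p)$, so $f$ is constant. The sum $\sum_xf(x)$ telescopes to $0$, so $f=0$ and $a$ is constant; $\sum_sa_s=0$ gives $a=0$. Finally $b_k=a_{p+1}-a_{p+1+k}=0$ for all $k\ne0$.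
\end{proof}

\subsection{Why whole rows do not work}

One would like block $i<q$ to win rows $2i$ and $2i+1$, and block $q$ to win row $2q$ when $n$ is odd. For $n=2$ there is one block and nothing to choose: take $w_0=0$, $\xi_0=0$ and Lemma~\ref{lem:rows} with $p=y=0$. For $n=3$ this is Section~\ref{sec:three}, with $w_0=0$, $\xi_0=1$, $w_1=(0,0,2)$, $\xi_1=0$. For $n\ge4$ it is impossible. Indeed $v_i(s,u)+v_i(u,s)=2\xi_i$, so a block $i$ that wins both a position and its transpose has $\xi_i>\xi_j$ for all $j\ne i$, and at most one block can do this. But rows $2i,2i+1$ contain both $(2i,2i+1)$ and $(2i+1,2i)$, and for $n\ge4$ there are $q\ge2$ such pairs of rows.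

The remedy is an exchange: each block gives its position $(2i,2i+1)$ to the next block, cyclically. All these positions have $u-s=1$, so Lemma~\ref{lem:rows} allows the exchange. For $n=7$ the intended winners $i(s,u)$ are as follows, with the exchanged positions in bold:
\[
\begin{pmatrix}
\cdot&\mathbf 1&0&0&0&0&0\\
0&\cdot&0&0&0&0&0\\
1&1&\cdot&\mathbf 2&1&1&1\\
1&1&1&\cdot&1&1&1\\
2&2&2&2&\cdot&\mathbf 0&2\\
2&2&2&2&2&\cdot&2\\
3&3&3&3&3&3&\cdot
\end{pmatrix}.
\]

\begin{example}
Let $n=4$, $\xi_0=\xi_1=0$, $w_0=(2,3,0,-1)$ and $w_1=(0,-1,2,3)$. Since $w_0+w_1$ is constant, $v_1=-v_0$, and block $0$ wins $(s,u)$ exactly when $w_0(s)>w_0(u)$. Thus $R_0=\{(0,2),(0,3),(1,0),(1,2),(1,3),(2,3)\}$, the set of Lemma~\ref{lem:rows} with $p=0$, $y=2$, and its complement $R_1$ is the set with $p=2$, $y=0$.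
\end{example}

\subsection{The weights for $n\ge4$}

Now $q\ge2$. For $0\le i<q$ let $i^-\in\{0,\dots,q-1\}$ be defined by $i^-\equiv i-1\pmod q$; then $i^-\ne i$. Take all $\xi_i=0$ and
\[
w_i(2i)=2,\qquad w_i(2i+1)=3,\qquad w_i(2i^-+1)=-1,\qquad w_i=0\ \text{elsewhere}\qquad(i<q).
\]
If $n$ is odd, let $w_q(2q)=2$ and $w_q=0$ elsewhere. The gap $3-2$ makes block $i$ strong at $(2i+1,2i)$ and weak at $(2i,2i+1)$; the value $-1$ lets it take $(2i^-,2i^-+1)$. This value also raises its exponents in the rest of column $2i^-+1$, up to $1$ outside its own rows, and this is why a block needs weights at least $2$ to hold its rows. Every position falls under one of the following cases, in which $i,j<q$, $j\ne i$, and statements about $v_q$ apply only for odd $n$.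
\begin{enumerate}
\item[(i)] $s\in\{2i,2i+1\}$, $u\notin\{2i,2i+1\}$. Here $w_i(s)\ge2$ and $w_i(u)\le0$, so $v_i\ge2$. Also $w_j(s)\le0$ and $w_j(u)\ge-1$, so $v_j\le1$, and $v_q=-w_q(u)\le0$. Block $i$ wins.
\item[(ii)] $(s,u)=(2i+1,2i)$. Here $v_i=3-2=1$, while $v_j=w_j(2i+1)-0\le0$ and $v_q=0$. Block $i$ wins.
\item[(iii)] $(s,u)=(2i,2i+1)$. Here $v_i=-1$ and $v_q=0$, while $v_j=0-w_j(2i+1)$ is $1$ if $j^-=i$ and $0$ otherwise. The unique block $j$ with $j^-=i$ wins.
\item[(iv)] $n$ odd, $s=2q$. Here $v_q=2$, while $v_l=0-w_l(u)\le1$ for all $l<q$. Block $q$ wins.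
\end{enumerate}
So for $i<q$ the set $R_i$ is the set of Lemma~\ref{lem:rows} with $p=2i$ and $y=2i^-$. The integers $2i^-$ and $2i+1$ lie in $[0,n-1]$ and have different parity, so $y\ne p+1$ in $\mathbb Z_n$ and the lemma applies. For odd $n$ the set $R_q$ is row $2q$. Lemma~\ref{lem:dominant} now gives \eqref{eq:additive}. This proves Proposition~\ref{prop:additive}, hence Proposition~\ref{prop:rank} and Theorem~\ref{thm:main}.

\section{Dimension, longer products and real factors}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
By Lemma~\ref{lem:fourier} it suffices to treat products that begin with a diagonal factor, and by (F3) we must find the maximal rank of $d\Phi_r$. The points of maximal rank form a nonempty open set, since a nonzero minor stays nonzero nearby, and the points with all $B_i$ invertible are dense. So the maximum is attained at an invertible point, where the rank is the dimension of the sum in \eqref{eq:tangent}. Its $r$ summands have dimension $n$ and contain $I$, so the rank is at most $r(n-1)+1$. For the reverse inequality let $(B_0,\dots,B_n)$ be the point of Proposition~\ref{prop:rank},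 and let $d$ be the dimension of the sum of the first $r$ summands, which is the rank of $d\Phi_r$ at $(B_0,\dots,B_{r-1})$. Each of the other $n+1-r$ summands raises the dimension by at most $n-1$, and the total is $n^2$. Hence
\[
d\ge n^2-(n+1-r)(n-1)=r(n-1)+1 .
\]
For $r\le n$ the dimension is at most $n^2-n+1<n^2$.

Now let $r=n+1$. By Theorem~\ref{thm:main} and (F4) there is a nonempty Zariski-open set of invertible matrices $A$ for which every irreducible component of the fiber $\Phi_{n+1}^{-1}(A)$ has dimension $n(n+1)-n^2=n$. Let $B$ be a point of such a fiber; all $B_i$ are invertible, in particular nonzero. Its rescalings form the image of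
\[
\mathbb T=\{\tau\in\mathbb C^{n+1}:\tau_0\tau_1\cdots\tau_n=1\}\cong(\mathbb C\setminus\{0\})^n
\]
under the injective linear map $\tau\mapsto(\tau_0B_0,\dots,\tau_nB_n)$. Since $\mathbb T$ is Zariski closed, irreducible and of dimension $n$, so is this image. It lies in some component of the fiber, and a proper closed subset of an irreducible variety has smaller dimension, so it equals that component. Distinct rescaling classes are therefore distinct components, and a variety has finitely many components.
\end{proof}

Example~\ref{ex:two} shows that the finite number of classes can exceed one.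

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
The sets of Theorem~\ref{thm:main}, intersected with $GL_n=GL_n(\mathbb C)$, give subsets $G_C\subset\mathcal P^C_{n+1}$ and $G_D\subset\mathcal P^D_{n+1}$ that are open and dense in $GL_n$. Let $A\in GL_n$ and let $H$ be $G_C$ or $G_D$. The map $h\mapsto Ah^{-1}$ is a homeomorphism of $GL_n$, so $AH^{-1}$ is open and dense and meets $G_C$. Thus $A=gh$ with $g\in G_C$ and $h\in H$. We choose $H$ so that the last factor of $g$ and the first factor of $h$ have the same type. If $n$ is even, $g$ ends with a circulant and we take $H=G_C$; if $n$ is odd, $g$ ends with a diagonal matrix and we take $H=G_D$. Merging the two middle factors leaves $2n+1$ alternating factors, the first circulant. So $GL_n\subset\mathcal P^C_{2n+1}$, and $GL_n=F^{-1}GL_nF\subset\mathcal P^D_{2n+1}$ by Lemma~\ref{lem:fourier}.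

Let $A$ be any matrix, of rank $\kappa$, and write $A=P\operatorname{diag}(I_\kappa,0)\,Q$ with $P,Q\in GL_n\subset\mathcal P^D_{2n+1}$. Since $2n+1$ is odd, the factorizations of $P$ and $Q$ begin and end with diagonal factors. The three adjacent diagonal matrices in the middle merge, which leaves $2n+1+2n=4n+1$ factors. So $\mathcal P^D_{4n+1}=\mathbb C^{n\times n}$, and conjugation by $F$ gives $\mathcal P^C_{4n+1}=\mathbb C^{n\times n}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
For $n\ge3$ the matrix $F$ is not real, so we cannot transport real points from one alternation to the other; we use the Jacobian instead. Fix an alternation and take as coordinates the coefficients $c_k$ of the circulant factors and the entries of the diagonal factors. The entries of the product are polynomials with integer coefficients, and so are the $n^2\times n^2$ minors of the Jacobian matrix. The differential is onto at some complex point: by Proposition~\ref{prop:rank} and Lemma~\ref{lem:tangent} when the first factor is diagonal, and at the conjugate of that point by $F$ when it is circulant. So some minor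 is a nonzero polynomial, and it is nonzero at some real point. There the real product map has surjective differential, and (F1) gives an interior point.

Let $n=2$. Then $F=\frac1{\sqrt2}\bigl(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\bigr)$ is real and $F^{-1}=F$. If $A=C_1DC_2$ with real factors, then $M=FAF=(FC_1F)(FDF)(FC_2F)$ is a real product of a diagonal, a circulant and a diagonal matrix, and \eqref{eq:two} gives
\[
M_{00}M_{11}M_{01}M_{10}=(\pi\alpha\beta)^2\ge0 .
\]
So no real $A$ with $M_{00}M_{11}M_{01}M_{10}<0$ is such a product. These $A$ form an open set, which is nonempty: it contains $A=\bigl(\begin{smallmatrix}1&1\\-1&1\end{smallmatrix}\bigr)$, for which $M=\bigl(\begin{smallmatrix}1&-1\\1&1\end{smallmatrix}\bigr)$. Hence the real products are not dense in $\mathbb R^{2\times2}$.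
\end{proof}

\begin{thebibliography}{1}

\bibitem{factoring}
\emph{Factoring Matrices into the Product of Circulant and Diagonal Matrices},
doi:10.1007/s00041-015-9395-0,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00041-015-9395-0.pdf}.

\end{thebibliography}
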